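
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Direct paths between $s$-elementary wavelets}


\begin{abstract}
An $s$-elementary wavelet is an orthonormal wavelet $\psi_E$ whose Fourier transform is $(2\pi)^{-1/2}\chi_E$; the set $E$ is then called a wavelet set. We prove that any two $s$-elementary wavelets $\psi_E,\psi_F$ are joined by a norm-continuous path of $s$-elementary wavelets $\psi_S$ with $S\subset E\cup F$. The path can be chosen so that the squared distance between two of its points is proportional to the difference of their parameters, and this H\"older behavior is optimal. The proof studies the transformation of $E$ obtained by composing the translation matching $E\to F$ with the dilation matching $F\to E$. Its scaling exponents have partial sums that are almost everywhere bounded above along orbits, and this produces an invariant function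 with nonatomic distribution. We also describe all wavelet sets contained in $E\cup F$, and we extend the existence of the path to expanding integer matrices.
\end{abstract}


\section{Introduction}

\subsection{The question}
Let $T$ and $D$ be the unitary operators $(Tf)(t)=f(t-1)$ and $(Df)(t)=\sqrt2\,f(2t)$ on $L^2(\mathbb R)$. A function $\psi\in L^2(\mathbb R)$ is an \emph{orthonormal wavelet} if $\{D^nT^l\psi:n,l\in\mathbb Z\}$ is an orthonormal basis of $L^2(\mathbb R)$. Write $\hat f(s)=\frac1{\sqrt{2\pi}}\int e^{-ist}f(t)\,dt$ for the Fourier--Plancherel transform. For a measurable set $E\subset\mathbb R$ of finite measure, let $\psi_E$ be the function with $\hat\psi_E=\frac1{\sqrt{2\pi}}\chi_E$. If $\psi_E$ is an orthonormal wavelet, it is called an \emph{$s$-elementary wavelet} and $E$ is called a \emph{wavelet set}. Sets are taken up to Lebesgue null sets.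

Whether $E$ is a wavelet set is a purely geometric question. Indeed,
\[
(D^nT^l\psi_E)^{\wedge}(s)=\tfrac{1}{\sqrt{2\pi}}\,2^{-n/2}e^{-il2^{-n}s}\,\chi_{2^nE}(s).
\]
If the translates $E+2k\pi$ partition $\mathbb R$, then for each fixed $n$ these functions form an orthonormal basis of $L^2(2^nE)$; if the sets $2^nE$ partition $\mathbb R$ as well, all of them together form an orthonormal basis of $L^2(\mathbb R)$. We shall use the standard fact that these two conditions are also necessary: \emph{$E$ is a wavelet set if and only if, up to null sets, both $\{E+2k\pi\}_{k\in\mathbb Z}$ and $\{2^jE\}_{j\in\mathbb Z}$ are partitions of $\mathbb R$.}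

A \emph{path} from $f$ to $g$ is a norm-continuous map $\gamma:[0,1]\to L^2(\mathbb R)$ with $\gamma(0)=f$ and $\gamma(1)=g$. A theorem of Speegle says that the set of all $s$-elementary wavelets is path-connected. As stated, it gives no control over the wavelet sets met along the way. The most economical path one can ask for uses, at each time, only frequencies already used by one of its ends. Say that $\psi_E$ and $\psi_F$ are connected by a \emph{direct path} if there is a path from $\psi_E$ to $\psi_F$ each of whose points is an $s$-elementary wavelet $\psi_S$ with $S\subset E\cup F$ up to a null set. The following problem is posed in \cite{problem}: \emph{are any two $s$-elementary wavelets connected by a direct path?} We show that the answer is yes.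

\subsection{Normalization}
Replace every set $S$ by $S/2\pi$. Dilations are unaffected and translations by $2\pi\mathbb Z$ become translations by $\mathbb Z$. From now on a \emph{wavelet set} is a measurable $E\subset\mathbb R$ such that, up to null sets,
\[
\{E+k\}_{k\in\mathbb Z}\quad\text{and}\quad\{2^jE\}_{j\in\mathbb Z}\quad\text{are both partitions of }\mathbb R,
\]
and $\psi_E$ denotes the corresponding wavelet. Let $\lambda$ be Lebesgue measure. Since $E$ tiles $\mathbb R$ by integer translations, $\lambda(E)=1$. By Plancherel,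
\begin{equation}\label{eq:metric}
\|\psi_S-\psi_{S'}\|^2=\lambda(S\triangle S').
\end{equation}

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $E,F$ be wavelet sets. There are wavelet sets $S_t\subset E\cup F$ $(0\le t\le1)$ with $S_0=E$, $S_1=F$ (up to null sets) and
\[
\|\psi_{S_t}-\psi_{S_s}\|^2=|t-s|\,\|\psi_E-\psi_F\|^2\qquad(s,t\in[0,1]).
\]
In particular $t\mapsto\psi_{S_t}$ is a direct path from $\psi_E$ to $\psi_F$.
\end{theorem}

The proof uses only the geometric criterion above and standard measure theory. Speegle's theorem is not needed and follows as a corollary. The exponent and the constant are optimal, even among paths that are not direct.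

\begin{theorem}\label{thm:sharp}
Let $E\ne F$ (modulo null sets), and let $\eta$ be any path of $s$-elementary wavelets, direct or not, from $\psi_E$ to $\psi_F$ with $\|\eta(t)-\eta(s)\|\le K|t-s|^\alpha$ for all $s,t\in[0,1]$. Then $\alpha\le\frac12$; and if $\alpha=\frac12$, then $K\ge\|\psi_E-\psi_F\|$. The path of Theorem~\ref{thm:main} attains equality.
\end{theorem}

\begin{proof}
By \eqref{eq:metric}, on $s$-elementary wavelets the \emph{squared} norm distance is the metric $\lambda(S\triangle S')$, so it satisfies the triangle inequality. Hence, for every $N\ge1$,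
\[
\|\psi_E-\psi_F\|^2\le\sum_{i=1}^N\bigl\|\eta\bigl(\tfrac iN\bigr)-\eta\bigl(\tfrac{i-1}N\bigr)\bigr\|^2\le K^2N^{1-2\alpha}.
\]
If $\alpha>\frac12$, letting $N\to\infty$ gives $\psi_E=\psi_F$, which is excluded. If $\alpha=\frac12$, this is the bound on $K$. By the formula in Theorem~\ref{thm:main}, the path given there satisfies the hypothesis with $\alpha=\frac12$ and $K=\|\psi_E-\psi_F\|$.
\end{proof}

Theorem~\ref{thm:class} describes all wavelet sets in $E\cup F$, and Theorem~\ref{thm:matrix} extends Theorem~\ref{thm:main} to dilations of $\mathbb R^\nu$ by expanding integer matrices.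

\subsection{The idea}
Suppose that we build a wavelet set $S\subset E\cup F$ and decide to leave out a point $u\in E\setminus F$. The class $u+\mathbb Z$ must still be represented, so the point $\tau(u)$ of $F$ in this class must belong to $S$. The dilation class of $\tau(u)$ is now represented by $\tau(u)$, so the point $\sigma(u)$ of $E$ in this class must be left out, and so on. Starting instead with the dilation class of $u$, we see in the same way that $\sigma^{-1}(u)$ must be left out. The set of omitted points is therefore invariant under a bijection $\sigma:E\to E$ of the form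
\[
\sigma(u)=2^{n(u)}(u+k(u)),\qquad n(u),k(u)\in\mathbb Z,
\]
and conversely every invariant set can be exchanged (Lemma~\ref{lem:exchange}). So the question is whether $\sigma$ has enough invariant sets. This is not obvious. Each $\sigma$-orbit lies in an orbit of the group of maps $x\mapsto2^jx+q$ with $j\in\mathbb Z$ and $q\in\mathbb Z[\frac12]$. This group contains a dense group of translations, so its own invariant measurable sets are null or conull. If $\sigma$ were ergodic on $E\setminus F$, there would be no wavelet set in $E\cup F$ other than $E$ and $F$.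

To find invariants, follow an orbit $u_t=\sigma^t(u)$ and let $N_t$ be the sum of the exponents $n$ collected up to time $t$. Undoing the scaling, put $y_t=2^{-N_t}u_t$. Then
\[
y_{t+1}=y_t+2^{-N_t}k(u_t).
\]
If the levels $N_t$ $(t\in\mathbb Z)$ are bounded above, with maximum $M$, all these increments lie in $2^{-M}\mathbb Z$, and the class $y_t+2^{-M}\mathbb Z$ does not change along the orbit. This is the invariant that we need. The heart of the proof is that the levels \emph{are} bounded above for almost every orbit (Proposition~\ref{prop:bounded}). Copies of $E$ at the positive levels $m=1,2,\dots$, scaled down by $2^m$, have total measure $\sum_{m\ge1}2^{-m}=1$. So over each point of $\mathbb R/\mathbb Z$ there is on average only one position of positive level, and through this single gate every climbing orbit would have to pass. That turns out to be impossible.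

\section{Exchanging points along orbits}\label{sec:sigma}

\subsection{Removing null sets}
Fix wavelet sets $E,F$. Let $\Gamma$ be the countable group of maps $x\mapsto2^jx+q$, $j\in\mathbb Z$, $q\in\mathbb Z[\frac12]$. Its elements preserve null sets. Let $Z_0$ be the set of $x\in\mathbb R$ such that $x=0$ or one of the sums
\[
\sum_{i\in\mathbb Z}\chi_E(x+i),\quad\sum_{j\in\mathbb Z}\chi_E(2^jx),\quad\sum_{i\in\mathbb Z}\chi_F(x+i),\quad\sum_{j\in\mathbb Z}\chi_F(2^jx)
\]
differs from $1$. Then $Z_0$ is null. Put $X=\mathbb R\setminus\bigcup_{\gamma\in\Gamma}\gamma Z_0$; it is conull and $\Gamma$-invariant. Replace $E,F$ by $E\cap X,F\cap X$. Now, for \emph{every} $x\in X$,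
\begin{equation}\label{eq:exact}
\text{each of $E$ and $F$ has exactly one point in $x+\mathbb Z$ and exactly one point in $2^{\mathbb Z}x$.}
\end{equation}

\subsection{The map $\sigma$}
For $u\in E$ let $\tau(u)$ be the point of $F$ in $u+\mathbb Z$ and $\delta(u)$ the point of $F$ in $2^{\mathbb Z}u$. By \eqref{eq:exact}, $\tau$ and $\delta$ are bijections $E\to F$. On each of the countably many sets $E\cap(F-k)$ the map $\tau$ is the translation by $k$, and on each set $E\cap2^{-j}F$ the map $\delta$ is the dilation by $2^j$. Hence $\tau,\delta$ and their inverses are measurable and preserve null sets, and $\tau$ preserves $\lambda$. Define the bijection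
\[
\sigma=\delta^{-1}\tau:E\to E,\qquad\sigma(u)=2^{n(u)}\tau(u)=2^{n(u)}(u+k(u)),
\]
where $k(u)=\tau(u)-u\in\mathbb Z$ and $n(u)\in\mathbb Z$. The exponent $n(u)$ is unique because $0\notin X$. The functions $k,n$ are measurable, and $\sigma$ and $\sigma^{-1}$ also are measurable and preserve null sets.

If $u\in E\cap F$, then $\tau(u)=\delta(u)=\sigma(u)=u$. It follows that $\tau$ and $\delta$ map $E\setminus F$ onto $F\setminus E$ and that $\sigma(E\setminus F)=E\setminus F$.

\begin{lemma}\label{lem:exchange}
If $A\subset E$ is measurable and $\sigma(A)=A$, then $S_A:=(E\setminus A)\cup\tau(A)\subset E\cup F$ is a wavelet set.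
\end{lemma}

\begin{proof}
Let $x\in X$ and let $e$ be the point of $E$ in $x+\mathbb Z$. The point of $\tau(E)=F$ in $x+\mathbb Z$ is $\tau(e)$. So the only point of $S_A$ in $x+\mathbb Z$ is $e$ if $e\notin A$, and $\tau(e)$ if $e\in A$.

The invariance of $A$ is needed for dilations. It gives $\tau(A)=\delta(\sigma(A))=\delta(A)$, so that $S_A=(E\setminus A)\cup\delta(A)$. If now $e$ is the point of $E$ in $2^{\mathbb Z}x$, then the only point of $S_A$ in $2^{\mathbb Z}x$ is $e$ if $e\notin A$, and $\delta(e)$ if $e\in A$. Hence $\{S_A+k\}_{k\in\mathbb Z}$ and $\{2^jS_A\}_{j\in\mathbb Z}$ partition $X$, that is, $\mathbb R$ up to a null set.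
\end{proof}

\subsection{Levels}
For $t\in\mathbb Z$ let $N_t$ be the additive cocycle of $n$ along $\sigma$: put $N_0=0$ and, for $t>0$,
\[
N_t(u)=\sum_{i=0}^{t-1}n(\sigma^iu),\qquad N_{-t}(u)=-\sum_{i=1}^{t}n(\sigma^{-i}u).
\]
It satisfies, for all $s,t\in\mathbb Z$,
\begin{equation}\label{eq:cocycle}
N_{s+t}(u)=N_t(u)+N_s(\sigma^tu).
\end{equation}
Let $M(u)=\sup_{t\in\mathbb Z}N_t(u)\in\{0,1,2,\dots\}\cup\{\infty\}$. The functions $N_t$ and $M$ are measurable.

\subsection{Two examples}

\begin{example}[Orbits of length two]\label{ex:two}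
For $0<a<1$ let $E_a=[2a-2,a-1)\cup[a,2a)$. The dilates of the two intervals partition $(-\infty,0)$ and $(0,\infty)$, and $([2a-2,a-1)+1)\cup[a,2a)=[2a-1,2a)$ is an interval of length $1$. So $E_a$ is a wavelet set. Let $E=E_a$, $F=E_b$ with $a<b<\min\{2a,\frac{1+a}2\}$. Then
\[
E\setminus F=[a,b)\cup[2a-2,2b-2),\qquad F\setminus E=[a-1,b-1)\cup[2a,2b).
\]
For $u\in[a,b)$ we have $\tau(u)=u-1$ and $\sigma(u)=2(u-1)\in[2a-2,2b-2)$, with $n(u)=1$. For $v=2u-2$ we have $\tau(v)=v+2=2u$ and $\sigma(v)=\frac12(v+2)=u$, with $n(v)=-1$. So $\sigma$ interchanges $u$ and $2u-2$, and the invariant subsets of $E\setminus F$ are the sets $A=A'\cup(2A'-2)$ with $A'\subset[a,b)$ arbitrary. For $A'=[a,s)$ one gets $S_A=[2s-2,s-1)\cup[s,2s)=E_s$: moving $s$ from $a$ to $b$ gives a direct path. Along an orbit the level oscillates between two values; $M(u)=1$ and $M(2u-2)=0$. Notice that $2^{M(u)}u=2u$ and $2^{M(2u-2)}(2u-2)=2u-2$ agree modulo $\mathbb Z$.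
\end{example}

\begin{example}[Infinite orbits]\label{ex:inf}
Let $E=E_{1/2}=[-1,-\frac12)\cup[\frac12,1)$ and
\[
F=[-\tfrac{16}7,-2)\cup[-\tfrac12,-\tfrac27)\cup[\tfrac27,\tfrac12)\cup[2,\tfrac{16}7).
\]
Translating the four intervals of $F$ by $3,1,0,-2$ gives $[\frac57,1)$, $[\frac12,\frac57)$, $[\frac27,\frac12)$, $[0,\frac27)$, which partition $[0,1)$. Dividing the outer two by $4$ and keeping the inner two gives $[-\frac47,-\frac27)\cup[\frac27,\frac47)$. So $F$ is a wavelet set, and $E\cap F=\emptyset$. For $u>0$,
\[
\sigma(u)=\begin{cases}2(u-1),&\frac12\le u<\frac57\quad(n=1),\\[2pt]\frac14(u-3),&\frac57\le u<1\quad(n=-2),\end{cases}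
\]
and, except at endpoints of these intervals, $\sigma(-u)=-\sigma(u)$ with the same exponent. We ignore endpoints and their orbits, which form a countable set. Then $|\sigma(u)|=h(|u|)$, where
\[
h(w)=2-2w\ \text{ maps }[\tfrac12,\tfrac57)\text{ onto }(\tfrac47,1],\qquad h(w)=\tfrac{3-w}4\ \text{ maps }[\tfrac57,1)\text{ onto }(\tfrac12,\tfrac47].
\]
Start with $|u|=w\in[\frac57,\frac67)$.

\emph{Forward.} If $w\in[\frac57,1)$, then $h(w)\in(\frac12,\frac47]$ and $h(h(w))=\frac{1+w}2\in[\frac67,1)$. So from $u$ on the exponents are $-2,1,-2,1,\dots$ and the levels are $0,-2,-1,-3,-2,-4,\dots$.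

\emph{Backward.} The preimage of $w$ is $1-\frac w2\in(\frac47,\frac9{14}]\subset(\frac47,\frac57)$, and $w\mapsto1-\frac w2$ maps $(\frac47,\frac57)$ into itself. So all earlier exponents are $1$ and the earlier levels are $-1,-2,-3,\dots$.

Thus $N_t(u)\to-\infty$ in both directions and $M(u)=0$ is attained only at $t=0$: the orbit has a single highest point, namely $u$, and it meets $W=\{v:\frac57\le|v|<\frac67\}$ only there. All orbits but one arise in this way. For $w\in(\frac47,\frac57)\setminus\{\frac23\}$ the distance to $\frac23$ doubles under $h$ until the orbit leaves $(\frac47,\frac57)$, and then it lands in $[\frac57,\frac67)$ since $h((\frac47,\frac57))=(\frac47,\frac67)$. For $w\in[\frac67,1)$ two backward steps lead to $2w-1$ and double $1-w$; repeating this, one reaches $[\frac57,\frac67)$. A point of $(\frac12,\frac47]$ has its preimage in $[\frac57,1)$. So the $\sigma$-invariant sets correspond, up to null sets, to arbitrary measurable subsets of $W$, the set of highest points.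

The exceptional orbit is $\frac23\mapsto-\frac23\mapsto\frac23$. Both exponents on it are $1$, so its levels $N_t=t$ are unbounded above. It survives the removal of null sets: here $Z_0=\{0\}$, so $X=\mathbb R\setminus\mathbb Z[\frac12]$ contains $\pm\frac23$. Thus in Proposition~\ref{prop:bounded} ``almost every'' cannot be replaced by ``every''.
\end{example}

\section{The levels are bounded above}\label{sec:bounded}

\begin{proposition}\label{prop:bounded}
$M(u)<\infty$ for almost every $u\in E$.
\end{proposition}

We treat positive and negative times separately. The first is the main step.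

\begin{lemma}\label{lem:forward}
The set $\Omega_+=\{u\in E:\sup_{t\ge0}N_t(u)=\infty\}$ is null.
\end{lemma}

\begin{proof}
Write $A=\Omega_+$. It is measurable, and it is $\sigma$-invariant because $N_{t+1}(u)=n(u)+N_t(\sigma u)$. Suppose that $\lambda(A)>0$.

\medskip\noindent\emph{Setup.} Record a point together with its level: on $A\times\mathbb Z$ consider the bijection
\[
\Phi(u,m)=(\sigma u,m+n(u)),\qquad\text{so that}\quad\Phi^t(u,m)=(\sigma^tu,m+N_t(u))\quad(t\in\mathbb Z).
\]
Call $m$ the \emph{level} of $(u,m)$ and $\pi(u,m)=2^{-m}u$ its \emph{position}. Then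
\begin{equation}\label{eq:shift}
\pi(\Phi(u,m))=2^{-m-n(u)}2^{n(u)}(u+k(u))=\pi(u,m)+2^{-m}k(u).
\end{equation}
A step that starts at a level $m\le0$ changes the position by an integer, because then $2^{-m}\in\mathbb Z$. We therefore sort the points by position modulo $\mathbb Z$. For $x\in X$ define the \emph{fiber} $P_x$ over $x$ and the number $D(x)$ of its points of positive level:
\begin{gather*}
P_x=\{p\in A\times\mathbb Z:\pi(p)\in x+\mathbb Z\},\\
D(x)=\#\{p\in P_x:\text{the level of $p$ is}\ge1\}=\sum_{m\ge1}\sum_{i\in\mathbb Z}\chi_A(2^m(x+i)).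
\end{gather*}
Both depend only on $x$ modulo $\mathbb Z$, and $P_x\cap P_{x'}=\emptyset$ if $x\not\equiv x'$ modulo $\mathbb Z$. There are few points of positive level:
\begin{equation}\label{eq:count}
\int_0^1D\,d\lambda=\sum_{m\ge1}\int_{\mathbb R}\chi_A(2^mx)\,dx=\sum_{m\ge1}2^{-m}\lambda(A)=\lambda(A)\le1.
\end{equation}

\medskip\noindent\emph{(a) Low points climb inside their fiber.} Let $p=(u,m)\in P_x$ with $m\le0$. Since $\sup_{t\ge0}N_t(u)=\infty$, there is a first time $s_p\ge1$ at which $\Phi^{s_p}(p)$ has level $\ge1$. All levels before time $s_p$ are $\le0$, so \eqref{eq:shift} gives $\Phi^i(p)\in P_x$ for $0\le i\le s_p$. In particular the first point of level $\ge1$ still lies in $P_x$.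

\medskip\noindent\emph{(b) Almost every fiber has exactly one point of positive level, and $\lambda(A)=1$.} Let $V=\{x\in X:D(x)=0\}$, a $\mathbb Z$-periodic set. By (a), $P_x=\emptyset$ for $x\in V$. If $u\in A$ and $j\ge0$, then $(u,-j)\in P_{2^ju}$, so $2^ju\notin V$. Thus $A$ is disjoint from $\bigcup_{j\ge0}2^{-j}V$.

We claim that $V$ is null. Recall that $x\mapsto2x$ preserves Lebesgue measure on $\mathbb R/\mathbb Z$ and is ergodic: if $f\in L^2(\mathbb R/\mathbb Z)$ satisfies $f(2x)=f(x)$ a.e., its Fourier coefficients satisfy $a_{2k}=a_k$, hence $a_k=a_{2^jk}$ for all $j\ge0$, and square summability forces $a_k=0$ for $k\ne0$. The set $V'=\bigcup_{j\ge0}2^{-j}V$ is $\mathbb Z$-periodic; view it in $\mathbb R/\mathbb Z$. Its preimage under doubling is contained in $V'$ and has the same measure, so $V'$ is invariant up to a null set. If $\lambda(V)>0$, ergodicity makes $V'$ conull, and then $\lambda(A)=0$, a contradiction.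

So $D\ge1$ a.e. Together with \eqref{eq:count} this gives $D=1$ a.e. and $\lambda(A)=1$.

\medskip\noindent\emph{(c) Almost every fiber is infinite.} By (b), $A$ is conull in $E$, so $A+\mathbb Z$ is conull in $\mathbb R$. Let $\mathcal N$ be the null set of all $x\in X$ with $D(x)\ne1$ or $x\notin A+\mathbb Z$, and put $X'=X\setminus\bigcup_{\gamma\in\Gamma}\gamma\mathcal N$, which is conull and $\Gamma$-invariant. Let $x\in X'$. Then $P_x$ contains exactly one point $e_x$ of level $\ge1$, the \emph{gate} of $P_x$. For every $j\ge0$ we have $2^{-j}x\in X'\subset A+\mathbb Z$, so $2^{-j}x+i\in A$ for some $i\in\mathbb Z$. With $u=2^{-j}x+i$ we get $2^ju=x+2^ji$, hence $(u,-j)\in P_x$. So $P_x$ is infinite.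

\medskip\noindent\emph{(d) For $x\in X'$ the fiber is a backward half-orbit.} That is,
\[
P_x=\{\Phi^{-t}(e_x):t\ge0\},\quad\text{and these points are pairwise distinct.}
\]
A point $p\in P_x$ with $p\ne e_x$ has level $\le0$. By (a), $\Phi^{s_p}(p)$ is a point of $P_x$ of level $\ge1$, so it is $e_x$, and $p=\Phi^{-s_p}(e_x)$. This proves ``$\subset$''. Since $p$ is determined by $s_p$ and $P_x$ is infinite, the numbers $s_p$ are unbounded. By (a), $\Phi^{-t}(e_x)\in P_x$ for $0\le t\le s_p$; hence this holds for all $t\ge0$. If two of these points coincided, the backward orbit of $e_x$ would be periodic, and $P_x$ would be finite.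

\medskip\noindent\emph{(e) There is nowhere to go beyond the gate.} Let $x\in X'$, $q=\Phi(e_x)$ and $x'=\pi(q)$. By \eqref{eq:shift}, $x'\in x+\mathbb Z[\frac12]\subset X'$, and $q\in P_{x'}$ by definition. By (d) for $x'$, we have $q=\Phi^{-s}(e_{x'})$ for some $s\ge0$, and then $e_x=\Phi^{-1}(q)=\Phi^{-s-1}(e_{x'})\in P_{x'}$ as well. So $P_x$ and $P_{x'}$ meet, hence $P_x=P_{x'}\ni q$. By (d) for $x$, $\Phi(e_x)=q=\Phi^{-t}(e_x)$ for some $t\ge0$, that is, $e_x=\Phi^{-(t+1)}(e_x)$. This contradicts the distinctness in (d). Hence $\lambda(A)=0$.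
\end{proof}

For negative times the argument does not apply verbatim. By \eqref{eq:shift}, a step of $\Phi^{-1}$ preserves the fiber if it \emph{ends} at a level $\le0$, so a backward orbit may leave its fiber when it first reaches a positive level. The remedy is to exchange the roles of $E$ and $F$.

\begin{lemma}\label{lem:backward}
The set $\Omega_-=\{u\in E:\sup_{t\ge0}N_{-t}(u)=\infty\}$ is null.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:forward} to the pair $(F,E)$, for which the set $X$ is the same. Its matchings are $\tau_F=\tau^{-1}$ and $\delta_F=\delta^{-1}$, so $\sigma_F=\delta_F^{-1}\tau_F=\delta\tau^{-1}$. Since $\sigma^{-1}=\tau^{-1}\delta$, this is $\sigma_F=\tau\sigma^{-1}\tau^{-1}$. Let $u\in E$ and $v=\sigma^{-1}u$. From $u=\sigma(v)=2^{n(v)}\tau(v)$ we get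
\[
\sigma_F(\tau u)=\tau(v)=2^{-n(v)}u=2^{-n(v)}\tau_F(\tau u).
\]
So the exponent function of the pair $(F,E)$ is $n_F(\tau u)=-n(\sigma^{-1}u)$, and its cocycle is, for $t\ge0$,
\[
N_t^F(\tau u)=\sum_{i=0}^{t-1}n_F(\sigma_F^i\tau u)=\sum_{i=0}^{t-1}n_F(\tau\sigma^{-i}u)=-\sum_{i=1}^{t}n(\sigma^{-i}u)=N_{-t}(u).
\]
By Lemma~\ref{lem:forward} for $(F,E)$ the set $\tau(\Omega_-)$ is null. Hence $\Omega_-$ is null.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:bounded}]
The set $\{M=\infty\}=\Omega_+\cup\Omega_-$ is null by Lemmas~\ref{lem:forward} and \ref{lem:backward}.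
\end{proof}

\section{The invariant function and the path}\label{sec:path}

Let $E_0=\{u\in E:M(u)<\infty\}$, a conull subset of $E$. By \eqref{eq:cocycle},
\begin{equation}\label{eq:Mshift}
M(\sigma^tu)=\sup_{s\in\mathbb Z}\bigl(N_{s+t}(u)-N_t(u)\bigr)=M(u)-N_t(u)\qquad(u\in E_0,\ t\in\mathbb Z),
\end{equation}
so $E_0$ is $\sigma$-invariant. Define a measurable function
\[
c:E_0\to[0,1),\qquad c(u)\equiv2^{M(u)}u\pmod{\mathbb Z}.
\]

\begin{lemma}\label{lem:c}
\textup{(1)} $c\circ\sigma=c$. \textup{(2)} If $Y\subset[0,1)$ is null, then $c^{-1}(Y)$ is null.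
\end{lemma}

\begin{proof}
(1) Let $u\in E_0$, $M=M(u)$, and put $u_t=\sigma^tu$ and $y_t=2^{-N_t(u)}u_t$. Since $N_{t+1}(u)=N_t(u)+n(u_t)$,
\[
y_{t+1}=2^{-N_{t+1}(u)}2^{n(u_t)}(u_t+k(u_t))=y_t+2^{-N_t(u)}k(u_t).
\]
Hence $2^My_{t+1}-2^My_t=2^{M-N_t(u)}k(u_t)$, an integer because $N_t(u)\le M$. So $2^My_t\equiv2^My_0=2^Mu$ for all $t\in\mathbb Z$. By \eqref{eq:Mshift}, $2^{M(u_t)}u_t=2^{M-N_t(u)}u_t=2^My_t\equiv2^Mu$, that is, $c(u_t)=c(u)$.

(2) The set $c^{-1}(Y)$ is contained in the null set $\bigcup_{m\ge0}2^{-m}(Y+\mathbb Z)$.
\end{proof}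

In Example~\ref{ex:inf}, $c(u)$ is the class modulo $\mathbb Z$ of the highest point of the orbit of $u$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $a=\lambda(E\setminus F)$. Since $\lambda(E)=\lambda(F)=1$, we have $\lambda(E\triangle F)=2a$. If $a=0$, take $S_t=E$ for all $t$. Let $a>0$. The idea is to exchange the points of $E\setminus F$ in the order of increasing $c$. For $\theta\in[0,1]$ put
\[
G_\theta=\{u\in E_0\setminus F:c(u)<\theta\},\qquad g(\theta)=\lambda(G_\theta).
\]
The sets $G_\theta$ increase with $\theta$. By Lemma~\ref{lem:c}(1) and the invariance of $E_0$ and $E\setminus F$ they are $\sigma$-invariant. The function $g$ is nondecreasing with $g(0)=0$ and $g(1)=a$. It is left-continuous because $G_\theta=\bigcup_{r<\theta}G_r$ for $\theta>0$, and its jump at $\theta<1$ is at most $\lambda(c^{-1}\{\theta\})=0$ by Lemma~\ref{lem:c}(2). So $g$ is continuous. For $t\in[0,1]$ put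
\[
\theta(t)=\min\{\theta:g(\theta)=ta\},\qquad A_t=G_{\theta(t)},\qquad S_t=(E\setminus A_t)\cup\tau(A_t).
\]
By Lemma~\ref{lem:exchange}, $S_t\subset E\cup F$ is a wavelet set. The function $\theta(t)$ is nondecreasing, so $A_t$ increases with $t$, and $\lambda(A_t)=ta$. Up to null sets, $A_0=\emptyset$ and $A_1=E\setminus F$. Hence $S_0=E$ and $S_1=(E\cap F)\cup\tau(E\setminus F)=(E\cap F)\cup(F\setminus E)=F$. For $s<t$,
\[
S_t\triangle S_s=(A_t\setminus A_s)\cup\tau(A_t\setminus A_s),
\]
where the first set lies in $E\setminus F$ and the second in $F\setminus E$. Since $\tau$ preserves $\lambda$, \eqref{eq:metric} gives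
\[
\|\psi_{S_t}-\psi_{S_s}\|^2=2(t-s)a=(t-s)\lambda(E\triangle F)=(t-s)\|\psi_E-\psi_F\|^2.\qedhere
\]
\end{proof}

\section{All wavelet sets in $E\cup F$}\label{sec:class}

The construction of Lemma~\ref{lem:exchange} misses nothing, and the invariant sets can be listed completely. We keep the notation of Sections~\ref{sec:sigma} and~\ref{sec:path}.

\begin{theorem}\label{thm:class}
Let $E,F$ be wavelet sets with $\lambda(E\setminus F)>0$, and let $\tau,\sigma$ be the maps of Section~\ref{sec:sigma}.
\begin{enumerate}
\item[\textup{(1)}] $A\mapsto S_A=(E\setminus A)\cup\tau(A)$ is a bijection (modulo null sets) from the $\sigma$-invariant measurable sets $A\subset E\setminus F$ onto the wavelet sets $S\subset E\cup F$, and $\lambda(S_A\triangle S_B)=2\lambda(A\triangle B)$.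
\item[\textup{(2)}] There is a measurable $W\subset E\setminus F$ that meets almost every $\sigma$-orbit in $E\setminus F$ in exactly one point. Hence the wavelet sets in $E\cup F$ correspond bijectively (modulo null sets) to arbitrary measurable subsets of $W$.
\item[\textup{(3)}] The set $\{\psi_S:S\subset E\cup F\text{ a wavelet set}\}$ with the metric $\|\psi_S-\psi_{S'}\|^2$ is isometric to the measure algebra of $[0,1]$ with the metric $2\lambda(E\setminus F)\,\lambda(\,\cdot\,\triangle\,\cdot\,)$.
\end{enumerate}
\end{theorem}

\begin{proof}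
(1) $S_A$ is a wavelet set by Lemma~\ref{lem:exchange}. On $E$ the sets $S_A,S_B$ differ in $A\triangle B$, and on $F\setminus E$ they differ in $\tau(A)\triangle\tau(B)=\tau(A\triangle B)$. This gives the distance formula, and with it injectivity.

For surjectivity, let $S\subset E\cup F$ be a wavelet set. Remove from $X$ a further $\Gamma$-invariant null set so that $S\cap X\subset E\cup F$ holds exactly and $S\cap X$ has exactly one point in each $x+\mathbb Z$ and each $2^{\mathbb Z}x$, $x\in X$. This removes from $E$ only a $\sigma$-invariant null set, because $\sigma$-orbits lie in $\Gamma$-orbits. Replace $E,F,S$ by their intersections with $X$. For $u\in E$ the points of $E\cup F$ in $u+\mathbb Z$ are $u$ and $\tau(u)$, so exactly one element of the set $\{u,\tau(u)\}$ lies in $S$. Put $A=E\setminus S$. If $u\in E\cap F$, then $\tau(u)=u$, so $u\in S$. Thus $A\subset E\setminus F$. If $u\in E\setminus F$, then $u\in A$ if and only if $\tau(u)\in S$. Since $\tau(E\setminus F)=F\setminus E$, we get $S\cap(F\setminus E)=\tau(A)$, and therefore $S=(E\setminus A)\cup\tau(A)$.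 In the dilation class $2^{\mathbb Z}u$ the points of $E\cup F$ are $u$ and $\delta(u)$, and $\delta(E\setminus F)=F\setminus E$. So for $u\in E\setminus F$ also $u\in A$ if and only if $\delta(u)\in S$, whence $S\cap(F\setminus E)=\delta(A)$. So $\tau(A)=\delta(A)$, that is, $\sigma(A)=A$.

(2) Work on the conull invariant subset $E_0\setminus F$ of $E\setminus F$. Enumerate $\Gamma=\{\gamma_1,\gamma_2,\dots\}$. Since $u\in2^{-M(u)}(c(u)+\mathbb Z)$, the point $u$ is of the form $\gamma(c(u))$ with $\gamma\in\Gamma$, so
\[
r(u)=\min\{i:u=\gamma_i(c(u))\}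
\]
is a finite measurable function. If $c(u)=c(u')$ and $r(u)=r(u')=i$, then $u=\gamma_i(c(u))=u'$. So $r$ is injective on each level set of $c$, hence on every $\sigma$-orbit by Lemma~\ref{lem:c}(1). Therefore
\[
W=\{u\in E_0\setminus F:r(u)=\min_{t\in\mathbb Z}r(\sigma^tu)\}
\]
meets every orbit in $E_0\setminus F$ in exactly one point. Up to a null set, an invariant $A\subset E\setminus F$ equals $\bigcup_{t\in\mathbb Z}\sigma^t(A\cap W)$. Conversely, for every measurable $W'\subset W$ the set $A=\bigcup_{t\in\mathbb Z}\sigma^t(W')$ is invariant and $A\cap W=W'$. Since all $\sigma^t$ preserve null sets, an invariant $A$ is null if and only if $A\cap W$ is; so $A\mapsto A\cap W$ is a bijection modulo null sets. Combine this with (1).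

(3) Let $a=\lambda(E\setminus F)$. By (1) and \eqref{eq:metric}, the metric space in question is the measure algebra of the $\sigma$-invariant measurable subsets of $E\setminus F$, with metric $2\lambda(A\triangle B)=2a\cdot\frac{\lambda(A\triangle B)}a$. With the probability measure $\lambda/a$ this algebra is separable, being isometric to a subset of the separable space $L^1(E\setminus F,\lambda/a)$. It is nonatomic: if $A$ is invariant and $\lambda(A)>0$, then $\theta\mapsto\lambda(A\cap\{c<\theta\})$ is continuous on $[0,1]$ by Lemma~\ref{lem:c}(2) and increases from $0$ to $\lambda(A)$, and the sets $A\cap\{c<\theta\}$ are invariant. By Carath\'eodory's theorem, every separable nonatomic probability measure algebra is isomorphic, with its measure, to the measure algebra of $[0,1]$.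
\end{proof}

In Example~\ref{ex:two} one can take $W=[a,b)$, and in Example~\ref{ex:inf} $W=\{u:\frac57\le|u|<\frac67\}$.

\section{Expanding integer matrices}\label{sec:matrix}

The argument uses four properties of the dilation $x\mapsto2x$. It maps $\mathbb Z$ into itself; no power of it other than the identity fixes a nonzero point; it multiplies Lebesgue measure by an integer $\ge2$; and it acts ergodically on $\mathbb R/\mathbb Z$. This suggests the natural generality.

Let $B$ be an integer $\nu\times\nu$ matrix all of whose eigenvalues have modulus $>1$. Call a measurable $E\subset\mathbb R^\nu$ a \emph{$B$-wavelet set} if, up to null sets, $\{E+k\}_{k\in\mathbb Z^\nu}$ and $\{B^jE\}_{j\in\mathbb Z}$ are both partitions of $\mathbb R^\nu$. Again $\lambda$ is Lebesgue measure, and $\lambda(E)=1$ for every $B$-wavelet set.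

\begin{theorem}\label{thm:matrix}
For any two $B$-wavelet sets $E,F$ there are $B$-wavelet sets $S_t\subset E\cup F$ $(0\le t\le1)$ with $S_0=E$, $S_1=F$ (up to null sets) and $\lambda(S_t\triangle S_s)=|t-s|\,\lambda(E\triangle F)$ for all $s,t\in[0,1]$.
\end{theorem}

\begin{proof}
Put $d=|\det B|$. It is an integer, and $d>1$ as a product of moduli $>1$; so $d\ge2$. We go through the proof of Theorem~\ref{thm:main}, with $2^j$ replaced by $B^j$ and $\mathbb Z$, as translation lattice, by $\mathbb Z^\nu$.

\emph{Section~\ref{sec:sigma}.} Put $Q=\bigcup_{i\ge0}B^{-i}\mathbb Z^\nu$. Since $B\mathbb Z^\nu\subset\mathbb Z^\nu$, this is an increasing union of groups, and $BQ=Q$. So the maps $x\mapsto B^jx+q$ with $j\in\mathbb Z$, $q\in Q$ form a countable group $\Gamma$, whose elements preserve null sets. The set $X$ and the statement \eqref{eq:exact} are obtained as before. For $x\ne0$ the points $B^jx$ are pairwise distinct, because no power $B^n$ with $n\ne0$ has the eigenvalue $1$. The maps $\tau$, $\delta$ and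
\[
\sigma(u)=B^{n(u)}\tau(u)=B^{n(u)}(u+k(u)),\qquad n(u)\in\mathbb Z,\ k(u)\in\mathbb Z^\nu,
\]
have the same properties, and the proof of Lemma~\ref{lem:exchange} shows that $S_A$ is a $B$-wavelet set if $\sigma(A)=A$.

\emph{Lemma~\ref{lem:forward}.} Put $\pi(u,m)=B^{-m}u$. Then $\pi(\Phi(u,m))=\pi(u,m)+B^{-m}k(u)$, and for $m\le0$ the increment lies in $\mathbb Z^\nu$ because $B$ is an integer matrix. So (a) holds with $P_x$ and $D$ defined by positions modulo $\mathbb Z^\nu$. Since $\{x:B^mx\in A\}$ has measure $d^{-m}\lambda(A)$, the count \eqref{eq:count} becomes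
\[
\int_{[0,1)^\nu}D\,d\lambda=\sum_{m\ge1}d^{-m}\lambda(A)=\frac{\lambda(A)}{d-1}\le\frac1{d-1}.
\]
In (b), for $u\in A$ and $j\ge0$ we have $(u,-j)\in P_{B^ju}$, so $A$ is disjoint from $\bigcup_{j\ge0}B^{-j}V$. The map $x\mapsto Bx$ of $\mathbb R^\nu/\mathbb Z^\nu$ preserves Lebesgue measure and is ergodic, because $B$ is nonsingular and has no root of unity as an eigenvalue \cite[\S1.5]{walters}: the Fourier coefficients of an invariant $f\in L^2$ satisfy $a_k=a_{(B^{\mathsf T})^jk}$ for $j\ge0$, and for $k\ne0$ the vectors $(B^{\mathsf T})^jk$ are pairwise distinct, so $a_k=0$. As before it follows that $V$ is null and $D\ge1$ a.e.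

If $d\ge3$, this contradicts $\int D\le\frac12$, and the proof of the lemma is complete. If $d=2$, it gives $D=1$ a.e. and $\lambda(A)=1$. In (c), for $x\in X'$ and $j\ge0$ there is $i\in\mathbb Z^\nu$ with $u=B^{-j}x+i\in A$; then $B^ju=x+B^ji\in x+\mathbb Z^\nu$ and $(u,-j)\in P_x$. So $P_x$ is infinite. Step (d) uses only (a) and (c). Step (e) uses in addition that $\pi(\Phi(e_x))\in x+Q\subset X'$.

\emph{Lemma~\ref{lem:backward}.} From $u=B^{n(v)}\tau(v)$ with $v=\sigma^{-1}u$ one gets $\sigma_F(\tau u)=\tau(v)=B^{-n(v)}\tau_F(\tau u)$, so again $n_F(\tau u)=-n(\sigma^{-1}u)$ and $N^F_t(\tau u)=N_{-t}(u)$ for $t\ge0$. Hence $M<\infty$ a.e.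

\emph{Section~\ref{sec:path}.} Define $c:E_0\to[0,1)^\nu$ by $c(u)\equiv B^{M(u)}u$ modulo $\mathbb Z^\nu$. With $M=M(u)$ and $y_t=B^{-N_t(u)}u_t$ we have $B^My_{t+1}-B^My_t=B^{M-N_t(u)}k(u_t)\in\mathbb Z^\nu$, since $N_t(u)\le M$. So $c\circ\sigma=c$ as in Lemma~\ref{lem:c}. Moreover $c^{-1}(Y)\subset\bigcup_{m\ge0}B^{-m}(Y+\mathbb Z^\nu)$ is null for every null $Y\subset[0,1)^\nu$. Let $c_1$ be the first coordinate of $c$. It is $\sigma$-invariant, and $\{c_1=\theta\}$ is null for each $\theta$, being the $c$-preimage of the null set $\{y\in[0,1)^\nu:y_1=\theta\}$. With $c_1$ in place of $c$ the construction of the sets $A_t$ and $S_t$ in the proof of Theorem~\ref{thm:main} goes through. Since $\lambda(E)=\lambda(F)=1$, it gives $\lambda(S_t\triangle S_s)=2|t-s|\lambda(E\setminus F)=|t-s|\lambda(E\triangle F)$.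
\end{proof}

\begin{remark}
The case $d=2$, which includes the dyadic one, is the extreme one. For $d\ge3$ there are too few points of positive level for every low orbit to climb, and counting together with ergodicity proves Lemma~\ref{lem:forward}. For $d=2$ the count balances exactly, one gate for each fiber, and the contradiction comes from the structure of the fibers in (c)--(e).
\end{remark}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{The Path-Connectivity of Wavelets and Frame Wavelets},
\url{https://repository.kulib.kyoto-u.ac.jp/dspace/bitstream/2433/47822/1/1455-5.pdf}.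

\bibitem{walters}
P. Walters, \emph{An Introduction to Ergodic Theory}.

\end{thebibliography}

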